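# Cover times of planar graphs with bounded degree: the leading constant counts edges

## 1. Walks, resistances, flows, pinned Gaussian fields and flat cones

All graphs are finite, connected and simple. For $G=(V,E)$ we write $d_v$ for the degree of $v$ and $\pi(v)=d_v/2|E|$ for the stationary law of simple random walk.

**Definition (hitting and cover times).** Let $T_y$ be the first time the walk is at $y$, and $T_{\mathrm{cov}}$ the first time it has visited every vertex. Put
$$H(x,y)=\mathbb E_xT_y,\qquad C_G=\max_{v\in V}\mathbb E_v[T_{\mathrm{cov}}].$$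

*Example.* On the path $0,1,\dots,k$, the walk from $j$ needs expected time $j(k-j)$ to reach an end, and then $k^2$ to reach the other end. So $\mathbb E_jT_{\rm cov}=k^2+j(k-j)$, and for even $k$ we get $C_G=\frac54k^2$. On the cycle with $N$ vertices, when $r$ vertices have just been visited the walker stands at an end of a visited arc. The next new vertex is at distance $1$ on one side and $r$ on the other, so it takes expected time $1\cdot r$ to see it. Hence $C_G=\sum_{r=1}^{N-1}r=N(N-1)/2$.

We may replace the discrete walk by the continuous-time walk that jumps at rate $1$; expected hitting and cover times do not change.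

**Definition (energy, flow, effective resistance).** For $f:V\to\mathbb R$ let $\mathcal E_G(f)=\sum_{uv\in E}(f(u)-f(v))^2$. A flow is an antisymmetric function $\Theta$ on oriented edges. Its net outflow at $v$ is $\sum_{w\sim v}\Theta(v,w)$, and its energy is $\sum_{e\in E}\Theta(e)^2$. The effective resistance (unit conductances) is
$$R(x,y)=\max_f\frac{(f(x)-f(y))^2}{\mathcal E_G(f)},$$
over $f$ with $\mathcal E_G(f)>0$.

*Example.* On the $4$-cycle with $x,y$ opposite, take $f=1,\frac12,\frac12,0$. Then $\mathcal E_G(f)=4\cdot\frac14=1$, so $R(x,y)\ge1$. The flow sending $\frac12$ along each of the two routes has energy $4\cdot\frac14=1$, and fact (F1) below gives $R(x,y)\le1$.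

We use the following textbook facts.

(F1) If $\Theta$ has net outflow $\mu-\nu$, with $\mu,\nu$ probability measures on $V$, then summing $f(v)$ times the net outflow at $v$ gives
$$\mu f-\nu f=\sum_{e=(u,v)}\Theta(e)(f(u)-f(v)),\qquad\text{so}\qquad|\mu f-\nu f|^2\le\Big(\sum_e\Theta(e)^2\Big)\mathcal E_G(f)$$
by Cauchy–Schwarz. Also $R(x,y)$ is the minimal energy of a flow with net outflow $\delta_x-\delta_y$.

(F2) $H(x,y)+H(y,x)=2|E|\,R(x,y)$. In particular $R$ satisfies the triangle inequality, and it is a metric on $V$.

*Example for (F2).* Take an edge $xy$ and hang a path with $k$ edges at $x$. Then $|E|=k+1$ and $R(x,y)=1$, so $H(x,y)+H(y,x)=2k+2$. Since $H(y,x)=1$, we get $H(x,y)=2k+1$. For $k=1$, directly: $H=\frac12+\frac12(2+H)$ gives $H=3$. The hanging path does not change $R(x,y)$; it costs time only through $|E|$.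

**Definition (pinned Gaussian free field).** For $v_0\in V$ let $\eta$ be the centered Gaussian vector with $\eta_{v_0}=0$ and $\mathbb E(\eta_x-\eta_y)^2=R(x,y)$.

*Example.* On the path $0,\dots,k$ with $v_0=0$ we have $R(i,j)=|i-j|$, so $\eta$ is a Gaussian random walk with independent $N(0,1)$ steps.

**Definition (flat metric with cone points).** A surface has a flat metric with finitely many cone points if away from finitely many points it is locally isometric to the plane, and near each of these points it is isometric to a cone of some total angle $\beta>0$ around its tip. The coordinate $z^{2\pi/\beta}$ makes such a tip an ordinary point of a Riemann surface.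

*Example.* The surface of a cube: six squares, and eight cone points of angle $3\pi/2$.

**Definition (the constants $\gamma_d$).** For $d\ge3$ let
$$\gamma_d=\frac{\tan(\pi/d)}{2\pi}.$$

*Example.* $\gamma_3=\frac{\sqrt3}{2\pi}$, $\gamma_4=\frac1{2\pi}$, $\gamma_6=\frac1{2\pi\sqrt3}$. They decrease in $d$, and all are less than $1$.

## 2. Is the square lattice the easiest planar graph of maximum degree 4 to cover?

Two known results set the scale. First, the cover time $\mathcal C_n$ of the lattice torus $\mathbb Z_n^2$ satisfies $\mathcal C_n/(n\log n)^2\to4/\pi$ in probability. Since $|V|=n^2$, this says $\mathcal C_n=\frac1\pi|V|(\log|V|)^2(1+o(1))$ in probability. The torus is not planar for large $n$; it only supplies the benchmark constant $\frac1\pi$. Second, Jonasson and Schramm: for each $d$ there are $k_d,K_d>0$ such that for every finite connected planar graph of maximum degree at most $d$,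
$$k_d|V|(\log|V|)^2\le C_G\le K_d|V|^2 .$$

So $|V|(\log|V|)^2$ is the least possible order of growth, and one asks for the constant. The problem (posed at https://pdfyl.ertongbook.com/33/31695680.pdf) is:

*For every sequence $G_m=(V_m,E_m)$ of finite connected planar graphs with maximum degree at most $4$ and $|V_m|\to\infty$, is it true that*
$$\liminf_{m\to\infty}\frac{C_{G_m}}{|V_m|(\log|V_m|)^2}\ge\frac1\pi\ ?$$

Equivalently: does the lower bound hold with an $o(1)$ term uniform over the class? Paths and cycles are no threat: by Section 1 their cover times are of order $|V|^2$. The competition is among graphs whose resistances are only logarithmic.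

## 3. Subdividing edges and hanging paths: arithmetic by hand

The torus has $|E|=2|V|$, so its constant can be read in two ways: $\frac1\pi$ per vertex, or $\frac1{2\pi}$ per edge. In (F2) time is measured by $|E|$ times a resistance. This suggests looking for graphs with fewer edges per vertex and equally small resistances. As a guide only, we look at the commute time per vertex, $2|E|R(x,y)/|V|$, between two vertices $x,y$ of a $4$-regular planar graph $G_0=(V_0,E_0)$ (the octahedron is one), before and after a modification. Initially $|E_0|=2|V_0|$, and with $R_0=R(x,y)$ the guide equals $4R_0$.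

*Subdividing every edge into $k$ edges.* Now $|E|=2k|V_0|$, $|V|=(2k-1)|V_0|$ and $R=kR_0$, so the guide is $4R_0\cdot\frac{k^2}{2k-1}$. Since $k^2-(2k-1)=(k-1)^2\ge0$, nothing is gained.

*Hanging a path at every vertex.* This would leave $R$ unchanged, but it creates degree $5$, which is forbidden.

*Subdividing every edge once and hanging a path with $k$ edges at each new vertex.* The new vertices have degree $3$, so this is allowed. Now $|E|=(4+2k)|V_0|$, $|V|=(3+2k)|V_0|$ and $R=2R_0$. The guide is $4R_0\cdot\frac{4+2k}{3+2k}>4R_0$. The ratio $|E|/|V|$ has dropped from $2$ to nearly $1$, but the resistance has doubled. The gain is eaten exactly.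

*The way past this.* Do it to a small proportion $p$ of the edges, with $k$ so long that $pk$ is large. Then
$$\frac{|E|}{|V|}=\frac{2+2p(1+k)}{1+2p(1+k)}$$
is still close to $1$. A flow pays extra energy only on the subdivided edges, and if these are spread out evenly this should be a proportion of about $p$. We shall take $p$ of order $K^{-2}$ and $k=K^3$. So the edge density falls by half at a cost in resistance of a factor $1+O(K^{-2})$.

## 4. The sharp constant relative to edges and to vertices

**Theorem 1.** Let $d\in\{3,4,6\}$. There is an absolute constant $C$ such that for every integer $K\ge1$ there are planar graphs $G_{n,K}$ ($n\to\infty$) of maximum degree $\le d$ with $|V|\to\infty$ and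
$$\limsup_{n\to\infty}\frac{C_{G_{n,K}}}{|V|(\log |V|)^2}\le \gamma_d\,(1+C/K^2)(1+C/K).$$
For $d=4$ and $K$ large the right side is $<1/\pi$, so the proposed inequality is false. Also, there are planar graphs $H_n$ of maximum degree $\le d$, $|V(H_n)|\to\infty$, with $\limsup_n C_{H_n}/(|E|(\log|V|)^2)\le\gamma_d$.

**Theorem 2.** For all $d\ge3$ and $\epsilon_0>0$ there is $N_0$ such that every planar $G$ of maximum degree $\le d$ with $|V|\ge N_0$ satisfies
$$C_G\ge(1-\epsilon_0)\,\gamma_d\,|E|\,(\log|V|)^2 .$$

**Corollary 3.** For $d\in\{3,4,6\}$ the infimum of $\liminf C_{G_m}/(|V_m|(\log|V_m|)^2)$ over all sequences of planar graphs of maximum degree $\le d$ with $|V_m|\to\infty$ equals $\gamma_d$, and it is attained. For these $d$, $\gamma_d$ is also the optimal constant relative to $|E|(\log|V|)^2$. For $d=4$, with $\bar d=2|E|/|V|$, $C_G\ge(\frac1\pi+o(1))\frac{\bar d}4|V|(\log|V|)^2$. So the proposed inequality is true for graphs with $|E|=(2-o(1))|V|$, for example for $4$-regular planar graphs.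

The answer to the question is therefore **no**: for $d=4$ the sharp constant is $\frac1{2\pi}$. Sections 5–9 prove Theorem 1, Sections 10–14 prove Theorem 2 and the corollary. In Sections 5–9, $C,c>0$ are absolute constants that may change from line to line, $C_K$ may depend on $K$, and $n$ is always large, depending on $K$.

## 5. Folding a lattice torus into a planar graph

**Step 1: the graph $H_n$.** We want a planar graph that looks like a lattice. A planar box has a boundary; a torus has none but is not planar. Dividing the torus by $z\mapsto-z$ gives a sphere.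

Let $\mathcal T$ be the tiling of $\mathbb C$ by regular $d$-gons of side $1$, with the origin at a tile center ($d=4,6$) or a tile corner ($d=3$). Let $\Lambda$ be its translation lattice: the tile centers for $d=4,6$, the corners for $d=3$. The tiling is invariant under $\iota(z)=-z$. Let $T_n$ be the adjacency graph of tiles (across sides) on the torus $\mathbb T_n=\mathbb C/2n\Lambda$, and $H_n=T_n/\iota$: its vertices and edges are the $\iota$-orbits of tiles and of sides. Let $p:T_n\to H_n$ be the quotient map, $o_t$ the center of the tile $t$, and $\rho<1$ the inradius. We write $-t$, $-e$ for $\iota t$, $\iota e$; thus $o_{-t}=-o_t$.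

The fixed points of $\iota$ on $\mathbb T_n$ are the $z$ with $2z\in2n\Lambda$, that is, the four points of $n\Lambda/2n\Lambda$. They are tile centers or corners, never side midpoints. If a side were mapped to itself by $\iota$, its midpoint would be fixed. Hence every edge of $H_n$ has exactly two lifts $e,-e$.

*Example.* For $d=4$, $T_n=\mathbb Z_{2n}^2$ and $H_n$ is two $(n+1)\times(n+1)$ square grids glued along their boundary cycles (a pillowcase). Check: $|V(H_n)|=\frac{4n^2-4}2+4=2n^2+2=2(n+1)^2-4n$, and $|E(H_n)|=\frac{8n^2}2=4n^2=2\cdot2n(n+1)-4n$. The four fixed points are the corners, of degree $2$.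

**Step 2: $H_n$ is planar.** The quotient $\mathbb T_n/\iota$ is an orientable surface of Euler characteristic $(0+4)/2=2$, a sphere. The segments joining the centers of adjacent tiles embed $T_n$ in $\mathbb T_n$, and $\iota$ permutes them. Such a segment crosses the common side at its midpoint and otherwise lies in tile interiors, so its relative interior contains no corner and no tile center, hence no fixed point. Since $e\neq-e$, the interiors of the segments of $e$ and $-e$ are disjoint. So the quotient is an embedding of $H_n$ in the sphere.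

**Step 3: $H_n$ is simple for $n$ large.** This is needed because our class consists of simple graphs. Work in $\mathbb C$ with the group $\Gamma$ generated by $2n\Lambda$ and $\iota$. It consists of the translations by $2n\Lambda$ and the half-turns about points of $n\Lambda$.

A loop would come from adjacent tiles $t,\gamma t$ with $\gamma\in\Gamma$. For $n$ large $\gamma$ is not a translation, since nonzero elements of $2n\Lambda$ are long. So $\gamma$ is a half-turn; it exchanges $t$ and $\gamma t$, and so preserves their common side and fixes its midpoint. But centers of half-turns in $\Gamma$ are not side midpoints.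

A double edge would come from a tile $t$ adjacent to $t'$ and to $t''=\gamma t'$ across two sides of $t$ lying in different orbits. Two tiles share at most one side, so $t'\ne t''$. For $n$ large $\gamma$ is not a translation, so it is a half-turn about the midpoint of the centers of $t',t''$.

- $d=3$: $t'$ and $t''$ are both neighbors of $t$, so they are translates of each other. But a half-turn exchanges up- and down-triangles, a contradiction.
- $d=4,6$: the midpoint is $o_t+\rho(u+u')$, where $u\ne u'$ are unit side normals of $t$. The angle between $u$ and $u'$ is at least $60^\circ$, so $|\rho(u+u')|\le\sqrt3\rho<2\rho$, and $2\rho$ is the minimal distance between tile centers. The midpoint lies in $n\Lambda$, so it is a tile center, so it is $o_t$. Hence $u'=-u$, and $\gamma$ is the half-turn about $o_t$, which exchanges the two sides. They are in the same orbit, a contradiction.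

So $H_n$ is planar, simple, connected, of maximum degree $\le d$, and $|V(H_n)|,|E(H_n)|$ are of order $n^2$.

## 6. Sparse decoration by long paths

**Step 1: choosing the edges.** We want a set of edges of density about $K^{-2}$, evenly spread. For an edge $e$ of $T_n$ let $m_e$ be the midpoint of the corresponding side. Let $S\subset E(H_n)$ be a maximal set such that lifts of different edges of $S$ have midpoints at torus distance $\ge K$.

*Upper density.* Every ball of radius $r\ge K$ in $\mathbb T_n$ contains at most $C(r/K)^2$ midpoints of lifts of $S$. Indeed, choosing one lift in the ball for each edge that has one gives a $K$-separated set, whose balls of radius $K/2$ are disjoint and lie in a ball of radius $\frac32r$; the second lifts give at most a factor $2$.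

*Lower density.* By maximality every edge has a lift whose midpoint is within $K$ of the midpoint of a lift of $S$; applying $\iota$, the same is true of its other lift. So the closed $K$-balls around the midpoints of lifts of $S$ cover all midpoints of edges of $T_n$. Each ball contains at most $CK^2$ midpoints, and there are $2|S|$ balls, so $|S|\ge cn^2/K^2$.

**Step 2: the graph $G=G_{n,K}$.** Subdivide each $e\in S$ by a new vertex $q_e$, and attach at $q_e$ a path with $K^3$ edges and $K^3$ new vertices. The graph $G$ is planar and simple, and $\deg q_e=3$, so its maximum degree is $\le d$. Each subdivision and each path adds as many edges as vertices, so $|E|-|V|=|E(H_n)|-|V(H_n)|\le Cn^2$. Moreover $|V|\ge|S|K^3\ge cKn^2$ and $|V|\le C_Kn^2$. Hence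
$$|E|\le(1+C/K)|V|,\qquad \log|V|=2\log n+O_K(1).\tag{1}$$

**Step 3: projecting new vertices to old ones.** For $w\in V(G)$ let $v(w)=w$ if $w\in V(H_n)$, and otherwise let $v(w)$ be a fixed endpoint of the edge $e\in S$ carrying $w$. Then $w$ and $v(w)$ are at graph distance at most $K^3+1$, so $R(w,v(w))\le K^3+1$; and each $v\in V(H_n)$ is $v(w)$ for at most $C_K$ vertices $w$.

## 7. Flows from a vertex to the uniform law

The plan for Theorem 1 is to bound the tail of each hitting time by a spectral estimate, and then use a union bound. The input is, for each $v$, a flow from $\delta_v$ to a fixed measure with sharp energy. We obtain it by integrating the gradient of the Green function of the torus across the sides of tiles.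

**Step 1: the vector field.** We want a field $X$ on $\mathbb T_n$ with a unit source at $0$ and a uniform sink. On $\mathbb C/2\Lambda$, of area $\alpha$, let $\chi$ be a smooth even cutoff with $\chi=1$ near $0$ and support near $0$, and $h=-\frac1{2\pi}\chi\log|z|$. Then $-\Delta h=\delta_0+\psi$ with $\psi$ smooth and even, and $\int\psi=-1$ because $\int\Delta h=0$. So $-\psi-\frac1\alpha$ is smooth, even, of mean zero, and Fourier series give a smooth even $g$ with $-\Delta g=-\psi-\frac1\alpha$. Then $\mathcal G=h+g$ is even, smooth off $0$, with $-\Delta\mathcal G=\delta_0-\frac1\alpha$, and $\mathcal G+\frac1{2\pi}\log|z|$ is smooth near $0$. Put $Y=-\nabla\mathcal G$. Near $0$ it is $\frac{z}{2\pi|z|^2}$ plus a smooth field, so by compactness $|Y(z)|\le\frac1{2\pi|z|}+C$ and $|DY(z)|\le C|z|^{-2}$, where $|z|$ is the torus distance to $0$.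

Let $X(z)=\frac1nY(z/n)$ on $\mathbb T_n$. Then $\operatorname{div}X=\delta_0-1/\mathrm{area}(\mathbb T_n)$, $X$ is odd, and since $|z|\le Cn$,
$$|X(z)|\le\tfrac1{2\pi|z|}+\tfrac Cn\le\tfrac C{|z|},\qquad |DX(z)|\le C|z|^{-2}.\tag{2}$$

**Step 2: flows on $T_n$.** For a tile $t$ let $\theta_t(a,a')$ be the flux of $X(\cdot-o_t)$ from the tile $a$ to the adjacent tile $a'$ through their common side. All tiles have the same area, so by the divergence theorem the net outflow at $a$ is $\mathbf 1_{a=t}-1/|V(T_n)|$. On the side of $e$, which has length $1$ and does not meet the interior of $t$, we have $|z-o_t|\ge\max(\rho,|m_e-o_t|-\frac12)\ge c(1+|m_e-o_t|)$. So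
$$|\theta_t(e)|\le\frac C{1+|m_e-o_t|}.\tag{3}$$

**Step 3: the energy of $\theta_t$.** Here the constant $\gamma_d$ appears. Let $a$ be a tile with $r=|o_a-o_t|\ge3$ and let $X_a=X(o_a-o_t)$. The circumradius of a tile is $\le1$, so on $a$ we have $|z-o_t|\ge r-1\ge\frac23r$. By (2), $X(z-o_t)=X_a+O(r^{-2})$ on $a$, and $|X_a|\le C/r$. The flux out of $a$ through a side with outward normal $\nu$ is $X_a\cdot\nu+O(r^{-2})$, and its square is $(X_a\cdot\nu)^2+O(r^{-3})$. The normals point in $d\ge3$ equally spaced directions, so $\sum_\nu(X_a\cdot\nu)^2=\frac d2|X_a|^2$. The area of $a$ is $\frac d4\cot(\pi/d)$, and $\int_a|X(z-o_t)|^2dz=|a||X_a|^2+O(r^{-3})$. So half the sum of the squared fluxes over the sides of $a$ is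
$$\tfrac d4|X_a|^2+O(r^{-3})=\tan(\pi/d)\int_a|X(z-o_t)|^2dz+O(r^{-3}).$$

Let $5\le D\le n$. An edge with $|m_e-o_t|\ge D$ separates two tiles whose centers are at distance $\rho<1$ from $m_e$, hence at distance $\ge D-1\ge3$ from $o_t$. Assign half of $\theta_t(e)^2$ to each of them. Tiles with $r_a:=|o_a-o_t|\ge D-1$ lie in $\{|z-o_t|\ge D-2\}$, $\sum_ar_a^{-3}=O(1)$ over tiles with $r_a\ge3$, and $\mathbb T_n$ lies within distance $Cn$ of $o_t$. Hence
$$\sum_{|m_e-o_t|\ge D}\theta_t(e)^2\le\tan(\pi/d)\int_{D-2\le|z|\le Cn}\Big(\frac1{2\pi|z|}+\frac Cn\Big)^2dz+C\le\gamma_d\log(n/D)+C .$$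
The main term of the integral is $\frac{1}{4\pi^2}\cdot2\pi\log\frac{Cn}{D-2}$, and $D-2\ge\frac35D$; the cross term and the $C^2/n^2$ term contribute $O(1)$. The boundedly many edges with $|m_e-o_t|<5$ contribute $O(1)$ by (3). Hence for $1\le D\le n$
$$\sum_{e:\,|m_e-o_t|\ge D}\theta_t(e)^2\le\gamma_d\log(n/D)+C,\qquad \sum_e\theta_t(e)^2\le\gamma_d\log n+C.\tag{4}$$

**Step 4: flows on $H_n$.** We push $\theta_t$ down. For $v=p(t)$ let $f_v$ be the flow on $H_n$ whose value on an oriented edge is the sum of the values of $\theta_t$ on its two lifts. If $a\ne-a$, each edge at $p(a)$ has one lift at $a$ and one at $-a$ (there are no loops), so the net outflow at $p(a)$ is the sum of those of $\theta_t$ at $a$ and $-a$. If $a=-a$, both lifts of each edge at $p(a)$ start at $a$, and the net outflow is that of $\theta_t$ at $a$. So the net outflow of $f_v$ is $\delta_v-\pi_0$ with $\pi_0=p_*(\text{uniform})$, which does not depend on $v$.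

Substitute $z\mapsto-z$ in the flux integral defining $\theta_t(-a,-a')$. Since $X(-z-o_t)=-X(z+o_t)=-X(z-o_{-t})$ and the normal is also reversed, $\theta_t(-a,-a')=\theta_{-t}(a,a')$. Hence $f_v(p(e))=\theta_t(e)+\theta_{-t}(e)$; in particular $f_v$ depends only on $v$. The same identity shows $\sum\theta_{-t}^2=\sum\theta_t^2$. Each edge of $H_n$ has two lifts, so
$$\sum_{\bar e\in E(H_n)}f_v(\bar e)^2=\tfrac12\sum_{e\in E(T_n)}(\theta_t+\theta_{-t})^2=\sum_e\theta_t^2+\sum_e\theta_t\theta_{-t}.\tag{5}$$

*The interaction term.* It measures how close $t$ and $-t$ are. Let $D=\operatorname{dist}(o_t,n\Lambda)$ and $D_v=\max(D,1)$. The covering radius of $\Lambda$ is $\frac1{\sqrt3},\frac1{\sqrt2},1$ for $d=3,4,6$, so $1\le D_v\le n$. The torus distance between $o_t$ and $-o_t$ is $\operatorname{dist}(2o_t,2n\Lambda)=2D$.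

If $D\ge1$: on edges with $|m_e-o_t|<D$ we have $|m_e+o_t|\ge D$, so by (3) $\sum|\theta_t\theta_{-t}|\le\frac CD\sum_{|m_e-o_t|<D}\frac1{1+|m_e-o_t|}\le C$ there. By symmetry the same holds over edges with $|m_e+o_t|<D$. Over the remaining edges both distances are $\ge D$, and Cauchy–Schwarz with (4) for $t$ and $-t$ gives at most $\gamma_d\log(n/D)+C$. If $D<1$, then $D_v=1$, and Cauchy–Schwarz over all edges gives at most $\gamma_d\log n+C$. In all cases, by (5) and (4),
$$\sum_{\bar e}f_v(\bar e)^2\le\gamma_d\big(\log n+\log(n/D_v)\big)+C.\tag{6}$$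

So a typical vertex, with $D_v$ of order $n$, has energy about $\gamma_d\log n$, while a vertex near one of the four fixed points has up to twice as much. This is the price of planarity.

**Step 5: flows on $G$.** Send $f_v(e)$ through both halves of each $e\in S$, and nothing along the attached paths. The net outflow is still $\delta_v-\pi_0$. The extra energy is, by (3),
$$\sum_{e\in S}f_v(e)^2\le C\sum_{\text{lifts }e\text{ of }S}\big[(1+|m_e-o_t|)^{-2}+(1+|m_e+o_t|)^{-2}\big]\le C+\frac C{K^2}\log n .$$
For the last bound take the first term (the second is the same): the ball of radius $K$ around $o_t$ contains $O(1)$ midpoints of lifts of $S$ and contributes $O(1)$. Each annulus with radii in $[2^kK,2^{k+1}K)$ contains $O(4^k)$ of them, each contributing at most $4^{-k}K^{-2}$. There are $O(\log n)$ annuli. Put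
$$b_v=\frac{\log D_v}{\log n}\in[0,1].$$
Since $2-b_v\ge1$, the energy $W_v$ of this flow in $G$ satisfies
$$W_v\le(1+C/K^2)\,\gamma_d\,(2-b_v)\log n+C .\tag{7}$$
Moreover, since $n\Lambda/2n\Lambda$ has only four points, for $r\ge1$
$$\#\{v\in V(H_n):D_v\le r\}\le Cr^2.\tag{8}$$

## 8. Hitting-time tails from energy bounds

**Step 1: a Poincaré inequality on $T_n$.** We need to control the fluctuation of a function by its energy, with a constant that need not be sharp. Claim: for $F:V(T_n)\to\mathbb R$ with mean $\bar F$, $\sum(F-\bar F)^2\le Cn^2\mathcal E_{T_n}(F)$.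

For $d=4$, $T_n=\mathbb Z_{2n}^2$ has spectral gap $2-2\cos(\pi/n)=4\sin^2(\pi/2n)\ge4/n^2$. For $d=6$, $T_n$ contains $\mathbb Z_{2n}^2$ as a spanning subgraph (use two of the three lattice directions). For $d=3$, the up-triangles form a copy of $\Lambda/2n\Lambda\cong\mathbb Z_{2n}^2$. Lattice neighbors among them have a common neighbor in $T_n$: with $\omega=e^{i\pi/3}$, the down-triangle with corners $1,\omega,1+\omega$ shares a side with the up-triangle $0,1,\omega$ and with its translates by $1$ and by $\omega$. As $(x+y)^2\le2x^2+2y^2$, and each edge of $T_n$ is used boundedly often, the case of $\mathbb Z_{2n}^2$ gives $\sum_{\rm up}(F-c')^2\le Cn^2\mathcal E_{T_n}(F)$, with $c'$ the mean over up-triangles. Each down-triangle is adjacent to an up-triangle, so the same bound holds for the sum over all tiles, and replacing $c'$ by $\bar F$ only decreases that sum.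

**Step 2: transfer to $G$.** Let $f:V(G)\to\mathbb R$ and $\bar f=\pi_0f$. The lift $F=(f|_{V(H_n)})\circ p$ has mean $\bar f$, and $\mathcal E_{T_n}(F)=2\mathcal E_{H_n}(f)\le4\mathcal E_G(f)$, using $(x+y)^2\le2x^2+2y^2$ on subdivided edges. Thus $\sum_{v\in V(H_n)}(f(v)-\bar f)^2\le Cn^2\mathcal E_G(f)$. For a general vertex $w$,
$$(f(w)-\bar f)^2\le2(f(v(w))-\bar f)^2+2(K^3+1)\mathcal E_G(f).$$
Multiply by $\pi(w)\le d/2|E|$ and sum. Each $v$ occurs at most $C_K$ times, $|E|\ge cn^2$, and $|V|\le|E|+1$. So
$$\|f-\bar f\|_{L^2(\pi)}^2\le C_K\,\mathcal E_G(f).\tag{9}$$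

**Step 3: exponential tails.** We want the tail of $T_x$ from the stationary law, with a sharp rate. Let $\mathcal P$ be the transition operator, and fix $x\in V(G)$. For the continuous-time walk, let $\lambda_x$ be the smallest eigenvalue of $I-\mathcal P$ killed at $x$ (acting on functions vanishing at $x$). Expanding $\mathbf 1$ in an $L^2(\pi)$-orthonormal eigenbasis of the killed operator gives $\mathbb P_\pi(T_x>u)\le e^{-\lambda_xu}$. Since $\langle f,(I-\mathcal P)f\rangle_\pi=\mathcal E_G(f)/2|E|$,
$$\frac1{\lambda_x}=\max_{f(x)=0}\frac{2|E|\,\|f\|_\pi^2}{\mathcal E_G(f)} .$$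
Let $f(x)=0$ and $v=v(x)$. Then $|f(v)|\le\sqrt{(K^3+1)\mathcal E_G(f)}$, because $R(x,v)\le K^3+1$. Also $|f(v)-\bar f|\le\sqrt{W_v\mathcal E_G(f)}$, by (F1) applied to the flow of Section 7 with net outflow $\delta_v-\pi_0$. With (9), $\|f\|_\pi\le|\bar f|+\|f-\bar f\|_\pi\le(\sqrt{W_v}+C_K)\sqrt{\mathcal E_G(f)}$. Hence
$$\mathbb P_\pi(T_x>u)\le e^{-u/\beta_x},\qquad \beta_x=2|E|\big(\sqrt{W_{v(x)}}+C_K\big)^2.\tag{10}$$

## 9. A union bound that weighs resistance against number

The first thing to try is the union bound with the worst rate. By (7) and (10), $\beta_x\le(1+o(1))\,4\gamma_d(1+C/K^2)|E|\log n$ for all $x$, and $\log|V|=(2+o(1))\log n$. The product is $8\gamma_d(1+C/K^2)|E|\log^2n$, which is about $2\gamma_d|E|(\log|V|)^2$. For $d=4$ we have $2\gamma_4=\frac1\pi$, so we would get $C_G\lesssim\frac1\pi(1+C/K^2)(1+C/K)|V|(\log|V|)^2$. This just fails to contradict the proposed inequality. The loss comes from pairing the worst resistance, which occurs only near the four fixed points, with the number of all vertices. Estimate (8) says that bad vertices are few: at most $C_Kn^{2s}$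 vertices have $b\le s$. So we use separate bands of $b$.

**Step 1: cover time from the stationary law.** Let $m\in\mathbb N$. For $1\le i\le m$ consider the vertices $x$ with $b_{v(x)}\in[\frac{i-1}m,\frac im]$. Then $D_{v(x)}\le n^{i/m}$, so by (8) there are at most $\hat N_i:=C_Kn^{2i/m}$ of them. By (7) and (10) they satisfy
$$\beta_x\le\hat\beta_i:=2|E|\Big[(1+C/K^2)\gamma_d\big(2-\tfrac{i-1}m\big)\log n+C_K\sqrt{\log n}\Big].$$
Let $u_0=\max_i\hat\beta_i\log\hat N_i$. Then
$$\mathbb E_\pi T_{\rm cov}\le u_0+\int_{u_0}^\infty\sum_i\hat N_ie^{-u/\hat\beta_i}du=u_0+\sum_i\hat\beta_i\hat N_ie^{-u_0/\hat\beta_i}\le u_0+\sum_i\hat\beta_i=u_0+O_{K,m}(|E|\log n).$$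
With $s=i/m\le1$,
$$\hat\beta_i\log\hat N_i=(1+o(1))\,2|E|(1+C/K^2)\gamma_d\,\big(2-s+\tfrac1m\big)2s\,\log^2n,$$
and $(2-s+\frac1m)2s=2s(2-s)+\frac{2s}m\le2+\frac2m$. Hence
$$u_0\le(1+o(1))\,4\gamma_d(1+C/K^2)\big(1+\tfrac1m\big)|E|\log^2n .$$
The maximum of $2s(2-s)$ on $[0,1]$ is at $s=1$: it is the typical vertices that decide.

**Step 2: arbitrary starting points.** Let the walk start at $y$, pick $w\sim\pi$ independent of it, and run until $T_w$. At time $T_w$ the walk is at $w$, so it is exactly $\pi$-distributed, and by the strong Markov property $C_G\le\max_{x,y}H(x,y)+\mathbb E_\pi T_{\rm cov}$. For $x,y\in V(H_n)$ the difference of the two flows of Section 7 has net outflow $\delta_x-\delta_y$, so $R(x,y)\le(\sqrt{W_x}+\sqrt{W_y})^2$. With $R(w,v(w))\le K^3+1$, the triangle inequality, (7) and (F2), $\max H\le2|E|\max R=O_K(|E|\log n)$, which is negligible.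

**Step 3: conclusion.** By (1), $\log n=(\frac12+o(1))\log|V|$, so $4\log^2n=(1+o(1))(\log|V|)^2$. Let $n\to\infty$ and then $m\to\infty$:
$$\limsup_n\frac{C_{G_{n,K}}}{|E|(\log|V|)^2}\le\gamma_d(1+C/K^2).$$
With $|E|\le(1+C/K)|V|$ from (1) this is the first part of Theorem 1. For $d=4$ and $K$ large the bound $\gamma_4(1+C/K^2)(1+C/K)$ is close to $\frac1{2\pi}$, hence below $\frac1\pi$: the proposed inequality is false. With $S=\emptyset$ the same argument, without the $K$-terms, applies to $G=H_n$, where $|V|$ and $|E|$ are of order $n^2$. It gives $\limsup_nC_{H_n}/(|E|(\log|V|)^2)\le\gamma_d$. This proves Theorem 1. $\blacksquare$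

## 10. A flat surface made of regular $d$-gons

We turn to Theorem 2. Fix $d\ge3$, $\delta,\varepsilon\in(0,\frac14)$ and $\varepsilon'>0$. Let $G$ be planar of maximum degree $\le d$, $N=|V|\ge2$, and
$$\ell=\log N,\qquad\sigma=\cot(\pi/d),\qquad\kappa=(1-2\delta)^2\gamma_d=\frac{(1-2\delta)^2}{2\pi\sigma}.$$
Constants now depend only on $d,\delta,\varepsilon,\varepsilon'$, and "$N$ large" means $N\ge N_0(d,\delta,\varepsilon,\varepsilon')$.

Lower bounds on resistances need test functions with small energy. In Section 7 the graph came from a tiling of a flat surface, and the energy there was computed by comparing discrete and continuous quantities polygon by polygon. For a general planar $G$ we build such a surface by giving each vertex a regular $d$-gon, and then use conformal invariance of the Dirichlet integral. The following lemma is the comparison on one polygon.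

**Lemma 4.** Let $P$ be the regular $d$-gon of side $1$ and $\theta_1,\dots,\theta_d\in\mathbb R$. There is a bounded piecewise affine vector field $X$ on $P$ (with continuous normal components) having outward normal component $\theta_i$ on side $i$, constant divergence, and $\int_P|X|^2\le\frac12\cot(\pi/d)\sum\theta_i^2$.

*Proof.* Let $\xi=\pi/d$ and $\varrho_0=\frac12\cot\xi$ (the inradius), place the center at $0$, and write $\theta_i=\bar\theta+\theta_i'$ with $\sum\theta_i'=0$. Put $X=\bar\theta z/\varrho_0+X'$. On every side $z\cdot\nu=\varrho_0$, so the first term has normal component $\bar\theta$ there; its divergence is constant.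

*Construction of $X'$.* Let $T_i$ be the triangle spanned by $0$ and side $i$. Let $X'$ be constant on each $T_i$, with outflux $\theta_i'$ through side $i$, $\psi_i$ into $T_{i+1}$ and $-\psi_{i-1}$ into $T_{i-1}$ (indices mod $d$), where $\theta_i'+\psi_i-\psi_{i-1}=0$ and $\sum\psi_i=0$. Such $\psi$ exists because $\sum\theta_i'=0$. The outfluxes of each triangle sum to $0$, so a constant field with these outfluxes exists. Namely, let $s$ be the affine function on the triangle whose increments along the sides, run counterclockwise, are the prescribed outfluxes, and let $X'$ be $\nabla s$ rotated clockwise by $90^\circ$. Normal components agree across the spokes, so $X'$ has zero divergence.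

*Energy on a triangle.* If the vertices carry the values $s_1,s_2,s_3$, with opposite angles $\alpha_1,\alpha_2,\alpha_3$ and barycentric coordinates $\lambda_j$, then $\sum_j\nabla\lambda_j=0$ gives $|\nabla s|^2=-\sum_{i<j}(s_i-s_j)^2\,\nabla\lambda_i\cdot\nabla\lambda_j$. Let $|T|$ be the area, $l_j$ the side opposite vertex $j$, and $k$ the third index. Since $|\nabla\lambda_j|=l_j/2|T|$, the angle between $\nabla\lambda_i$ and $\nabla\lambda_j$ is $\pi-\alpha_k$, and $|T|=\frac12l_il_j\sin\alpha_k$, we get $\nabla\lambda_i\cdot\nabla\lambda_j=-\cot(\alpha_k)/2|T|$. So a constant field with outfluxes $\phi_1,\phi_2,\phi_3$ has energy $\frac12\sum\cot(\alpha_j)\phi_j^2$, where $\alpha_j$ is the angle opposite side $j$. In $T_i$ the angle opposite side $i$ is $2\xi$ and those opposite the spokes are $\frac\pi2-\xi$, so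
$$\int_P|X'|^2=\tfrac12\cot(2\xi)\sum\theta_i'^2+\tan\xi\sum\psi_i^2 .$$

*Bounding $\psi$.* From $\theta_i'=\psi_{i-1}-\psi_i$, the discrete Fourier transform gives $|\hat\psi_k|^2=|\hat\theta'_k|^2/(4\sin^2(\pi k/d))$ for $1\le k\le d-1$, and $\hat\psi_0=0$. So $\sum\psi_i^2\le\sum\theta_i'^2/(4\sin^2\xi)$, and
$$\int_P|X'|^2\le\Big(\frac{\cos2\xi}{4\sin\xi\cos\xi}+\frac1{4\sin\xi\cos\xi}\Big)\sum\theta_i'^2=\tfrac12\cot\xi\sum\theta_i'^2 .$$

*The radial part and the cross term.* Integrating over the $d$ triangles,
$$\int_P\frac{|z|^2}{\varrho_0^2}=\frac d{\varrho_0^2}\int_0^{\varrho_0}\int_{-y\tan\xi}^{y\tan\xi}(x^2+y^2)\,dx\,dy=\frac d8\cot\xi\,\big(1+\tfrac13\tan^2\xi\big)\le\frac d4\cot\xi,$$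
because $\tan^2\xi\le3$. Since $X'$ has zero divergence, $\int_Pz\cdot X'=\int_{\partial P}\frac{|z|^2}2X'\cdot\nu=\mathrm{const}\cdot\sum\theta_i'=0$. Adding up, $\int_P|X|^2\le\frac12\cot\xi\,(d\bar\theta^2+\sum\theta_i'^2)=\frac12\cot\xi\sum\theta_i^2$. $\square$

**The surface $\mathcal S$.** Embed $G$ in the sphere. For each $v$ take a copy $P_v$ of $P$, and assign the edges at $v$ to distinct sides of $P_v$ respecting the cyclic order. For each edge $uv$ glue the assigned sides of $P_u,P_v$ by an orientation-reversing isometry.

*Topology.* Each side is glued to at most one other side, so every class of identified corners has a link that is a circle or an arc. So this is a compact connected oriented surface with boundary. With small neighborhoods of the corners removed, it is a ribbon neighborhood of the planar embedding of $G$, that is, a sphere minus one open disc per face. Now restore the corners. If the boundary circle of a face contains no unglued side, it consists of corner arcs only, is the link of a single corner class, and restoring that class fills the disc. Otherwise restoring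 corners only attaches half-discs along arcs of the boundary circle, which does not change the topology. So the surface is a sphere minus finitely many discs.

*Caps.* Each boundary circle consists of $k\ge1$ unit sides. Cap it by a cone of $k$ equilateral triangles glued around an apex. The result $\mathcal S$ is a topological sphere with a flat metric with finitely many cone points, hence a compact simply connected Riemann surface. By the uniformization theorem there is a conformal homeomorphism $\varphi:\mathcal S\to\hat{\mathbb C}$, which we normalize so that $\infty$ is the image of a polygon corner. Thus $\varphi$ is holomorphic and univalent into $\mathbb C$ on each $\mathrm{int}\,P_v$.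

*Examples ($d=4$).* For the octahedron all faces are triangles, so three squares meet at every corner, and $\mathcal S$ is the surface of a cube. For a single edge we glue two squares into a $2\times1$ rectangle with $6$ boundary sides, and cap it with six equilateral triangles; the angle at the apex is $2\pi$.

**Lemma 5.** Let $F:\mathbb C\to\mathbb R$ be Lipschitz and constant outside a compact set, and $f(v)=|P|^{-1}\int_{P_v}F\circ\varphi$. Then $\mathcal E_G(f)\le\sigma\int_{\mathbb C}|\nabla F|^2$.

*Proof.* The function $\Phi=F\circ\varphi$ is bounded and continuous, and locally Lipschitz off polygon corners and cone apexes. By conformal invariance $\int_{\mathcal S}|\nabla\Phi|^2=\int_{\mathbb C}|\nabla F|^2$. Orient the edges, and for $e=(u,v)$ let $\theta(e)=f(v)-f(u)$. On each $P_v$ take the field $X$ of Lemma 4 with these fluxes (outward from $u$, inward to $v$) and zero flux on unglued sides. Its divergence on $P_v$ is $\mathrm{out}_\theta(v)/|P|$, with $\mathrm{out}_\theta(v)$ the net outflow of $\theta$ at $v$.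

The divergence theorem for $\Phi X$ holds on $P_v$: cut off $\epsilon$-discs at the corners. On what remains $\Phi$ is Lipschitz. As $\epsilon\to0$ the boundary terms on the small arcs vanish because $\Phi,X$ are bounded, and $X\cdot\nabla\Phi$ is integrable because $X$ is bounded and $\nabla\Phi\in L^2$. On glued sides the boundary terms of the two polygons cancel, and on unglued sides they are zero. Hence
$$\int_{\bigcup P_v}X\cdot\nabla\Phi=-\sum_vf(v)\,\mathrm{out}_\theta(v)=\sum_{e=(u,v)}\theta(e)(f(v)-f(u))=\mathcal E_G(f).$$
By Cauchy–Schwarz and Lemma 4, and since every edge lies at two vertices,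
$$\mathcal E_G(f)\le\Big(\sigma\sum_v\tfrac12\sum_{e\ni v}\theta(e)^2\Big)^{1/2}\Big(\int|\nabla F|^2\Big)^{1/2}=\big(\sigma\,\mathcal E_G(f)\big)^{1/2}\Big(\int|\nabla F|^2\Big)^{1/2}.$$
If $\mathcal E_G(f)>0$, divide and square; otherwise there is nothing to prove. $\square$

## 11. Resistance bounded below by the conformal picture

Each vertex now has a position and a size in the plane:
$$z_v=\varphi(\text{center of }P_v),\qquad r_v=|\varphi'(\text{center of }P_v)| .$$
Let $P_v^\delta\subset P_v$ be the concentric copy scaled by $1-\delta/2$, so that its area is at least $(1-\delta)|P|$.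

**Step: Koebe estimates.** We need that $\varphi(P_v^\delta)$ is a round blob of size $r_v$, well inside $\varphi(\mathrm{int}\,P_v)$. Recall that for $g$ univalent on the unit disc $\mathbb D$,
$$|g(\zeta)-g(0)|\le\frac{|g'(0)||\zeta|}{(1-|\zeta|)^2},\quad|g'(\zeta)|\ge\frac{|g'(0)|(1-|\zeta|)}{(1+|\zeta|)^3},\quad\operatorname{dist}(g(\zeta),\mathbb C\setminus g(\mathbb D))\ge\tfrac14(1-|\zeta|^2)|g'(\zeta)| .$$
Apply this to $g=\varphi\circ\psi$, where $\psi$ is the Riemann map from $\mathbb D$ onto $\mathrm{int}\,P_v$ with $\psi(0)$ the center. The set $\psi^{-1}(P_v^\delta)$ lies in a disc $|\zeta|\le s$ with $s<1$ depending only on $d,\delta$, and $|g'(0)|=|\psi'(0)|r_v$. So there are $0<c_1\le C_0$ depending on $d,\delta$ with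
$$\varphi(P_v^\delta)\subset \bar B(z_v,C_0r_v),\qquad \operatorname{dist}\big(\varphi(P_v^\delta),\mathbb C\setminus\varphi(\mathrm{int}P_v)\big)\ge c_1r_v.\tag{11}$$
The sets $\varphi(\mathrm{int}P_v)$ are disjoint, so
$$|z_x-z_y|\ge c_1\max(r_x,r_y)\qquad(x\ne y).\tag{12}$$

**Lemma 6.** There is $C_1$ such that for all $x\ne y$
$$R(x,y)\ge\kappa\Big[\Big(\log\frac{|z_x-z_y|}{r_x}-C_1\Big)^++\Big(\log\frac{|z_x-z_y|}{r_y}-C_1\Big)^+\Big].$$

*Proof.* The test function is a truncated logarithm around $z_x$ minus one around $z_y$; we first choose disjoint discs for them. For $b\in\varphi(P_x^\delta)$, (11) gives $|b-z_y|\ge c_1r_x$, so $|z_x-z_y|\le C_0r_x+|b-z_y|\le(1+C_0/c_1)|b-z_y|$. Let $\varrho=\frac{c_1}{c_1+C_0}|z_x-z_y|\le\frac12|z_x-z_y|$. Then the open disc $B(z_y,\varrho)$ does not meet $\varphi(P_x^\delta)$, and symmetrically.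

Let $q_x=\log^+\frac{\varrho}{C_0r_x}$ and $F_x(z)=\min\big(\log^+\frac{|z-z_x|}{C_0r_x},q_x\big)$; define $q_y,F_y$ similarly, and let $F=F_x-F_y$. The function $F$ is Lipschitz and constant outside a compact set. The gradients of $F_x,F_y$ live in the disjoint discs $B(z_x,\varrho),B(z_y,\varrho)$, so $\int|\nabla F|^2=2\pi(q_x+q_y)$. Everywhere $-q_y\le F\le q_x$. On $\varphi(P_x^\delta)$ we have $F_x=0$ by (11) and $F_y=q_y$, so $F=-q_y$; on $\varphi(P_y^\delta)$ similarly $F=q_x$. With $f$ as in Lemma 5,
$$f(x)\le-(1-\delta)q_y+\delta q_x,\qquad f(y)\ge(1-\delta)q_x-\delta q_y,\qquad f(y)-f(x)\ge(1-2\delta)(q_x+q_y).$$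
If $q_x+q_y>0$, Lemma 5 gives
$$R(x,y)\ge\frac{(f(y)-f(x))^2}{\mathcal E_G(f)}\ge\frac{(1-2\delta)^2(q_x+q_y)^2}{2\pi\sigma(q_x+q_y)}=\kappa(q_x+q_y),$$
and this holds trivially if $q_x+q_y=0$. Take $C_1=\log\big(C_0(c_1+C_0)/c_1\big)$. $\square$

## 12. From maxima of the pinned field to cover times

For the rate-$1$ walk started at $v_0$ let $\mathcal L_u(x)=d_x^{-1}\int_0^u\mathbf 1_{X_s=x}ds$ and $\tau(t)=\inf\{u:\mathcal L_u(v_0)>t\}$. Let $\eta$ be the field pinned at $v_0$.

**Cited result** (T. Lupu, *Ann. Probab.* 44 (2016), via metric graphs; A. Zhai, *Electron. J. Probab.* 23 (2018), "Exponential concentration of cover times"). For each $t>0$ the field $(\sqrt{2\mathcal L_{\tau(t)}(x)})_{x\in V}$ is stochastically dominated by $((\eta_x+\sqrt{2t})^+)_{x\in V}$.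

We use only this consequence: for $A\subset V$,
$$\mathbb P(A\text{ visited by }\tau(t))\le\mathbb P(\eta_x+\sqrt{2t}>0\ \ \forall x\in A).\tag{13}$$
It follows because a visited vertex has positive local time and positivity on $A$ is an increasing event. To see where it comes from: on the metric graph there is a Ray–Knight identity $\tilde{\mathcal L}_{\tau(t)}+\frac12\tilde\eta^2\overset d=\frac12(\tilde\eta+\sqrt{2t})^2$ of continuous fields. If $A$ is visited, it lies in the component of $v_0$ of the positivity set of the left side. On the corresponding component for the right side, the continuous field $\tilde\eta+\sqrt{2t}$ keeps the sign it has at $v_0$, namely $+$.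

**Proposition 7.** If $v_0\in A\subset V$, $M_A=\mathbb E\max_A\eta$ and $R_A=\max_{x\in A}R(x,v_0)$, then $C_G\ge|E|(M_A^2-2R_A)$.

*Proof.* Let $T$ be the cover time of $A$ from $v_0$ and $T'$ the first time $\ge T$ at which the walk is at $v_0$. If $A$ is not covered by $\tau(t)$, then $T'\ge T>\tau(t)$, so $\mathcal L_{T'}(v_0)\ge t$. By (13), the symmetry of $\eta$, and $\max_A\eta\ge\eta_{v_0}=0$,
$$\mathbb E\mathcal L_{T'}(v_0)\ge\int_0^\infty\mathbb P\big(\max_A\eta\ge\sqrt{2t}\big)dt=\tfrac12\mathbb E(\max_A\eta)^2\ge\tfrac12M_A^2 .$$
Next we convert local time to time. The stopping time $T'$ has finite mean and $X_0=X_{T'}=v_0$. So for every $g$, $0=\mathbb E[g(X_{T'})-g(X_0)]=\mathbb E\int_0^{T'}(\mathcal P-I)g(X_s)\,ds$. Thus the occupation measure up to $T'$ is invariant, and it equals $\mathbb E[T']\,\pi$. At $v_0$ this reads $d_{v_0}\mathbb E\mathcal L_{T'}(v_0)=\frac{d_{v_0}}{2|E|}\mathbb ET'$, so $\mathbb ET'=2|E|\,\mathbb E\mathcal L_{T'}(v_0)\ge|E|M_A^2$. Finally, at time $T$ the walk is in $A$, so $\mathbb ET'\le\mathbb E_{v_0}T+\max_{x\in A}H(x,v_0)\le C_G+2|E|R_A$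 by (F2). $\square$

We also use the **Sudakov–Fernique inequality**: for centered Gaussian vectors, $\mathbb E(X_i-X_j)^2\ge\mathbb E(Y_i-Y_j)^2$ for all $i,j$ implies $\mathbb E\max X\ge\mathbb E\max Y$. Let $e_n$ be the expected maximum of $n$ independent $N(0,1)$ variables. Then $e_n\le\sqrt{2\log n}$, $e_n\sim\sqrt{2\log n}$, and $e_n\ge c_0\sqrt{\log n}$ for $n\ge2$.

**Step: two reductions.** The aim is to remove the error term $R_A$ in Proposition 7, while keeping almost all vertices on the logarithmic scale.

(a) If $\max_{x,y}R(x,y)>\ell^2$, then by (F2) $C_G\ge\max H\ge|E|\max R\ge|E|\ell^2$, which is enough since $\gamma_d<1$. So assume $\max R\le\ell^2$.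

(b) Suppose there are $n_0:=\lceil\exp(6/(c_0^2\varepsilon'))\rceil\ge2$ points with pairwise $R\ge\varepsilon'\ell^2$. Let $A$ be their set and $v_0\in A$. Comparing $\eta|_A$ with independent variables of variance $\varepsilon'\ell^2/2$ gives $M_A^2\ge\frac12\varepsilon'\ell^2c_0^2\log n_0\ge3\ell^2$, so $C_G\ge|E|(3\ell^2-2\ell^2)=|E|\ell^2$ by Proposition 7, and again we are done. Otherwise a maximal set of points with pairwise $R\ge\varepsilon'\ell^2$ has fewer than $n_0$ elements, and the $R$-balls of radius $\varepsilon'\ell^2$ around them cover $V$. So there is $V'\subset V$ with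
$$|V'|\ge N/n_0,\qquad R(x,y)\le2\varepsilon'\ell^2\ \text{ on }V'.\tag{14}$$

It remains to show $M_A\ge(1-o(1))(1-\varepsilon)\sqrt\kappa\,\ell$ for some $A\subset V'$ and $v_0\in A$.

## 13. A tree of squares under the vertex positions

**What one scale gives.** The first attempt is to compare $\eta$ with independent variables on a well-separated set. Suppose, to test this, that all $r_v=N^{-1/2}$ and that the $z_v$ fill the unit square like a grid. About $N^{1-a}$ points are at pairwise distance of order at least $N^{(a-1)/2}$. By Lemma 6 their pairwise resistances are at least $\kappa a\ell-O(1)$, so we may compare with independent variables of variance about $\kappa a\ell/2$. The maximum obtained is about $\sqrt{2\cdot\frac{\kappa a\ell}2\cdot(1-a)\ell}=\sqrt{\kappa a(1-a)}\,\ell\le\frac12\sqrt\kappa\,\ell$. This loses a factor $4$ in $M_A^2$. Several scales must be used together. There is a second difficulty: in general the $r_v$ vary enormously, so there is no common number of scales. The remedy is to compare $\eta$ with a field on a tree of nested squares whose leaves sit at different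 depths.

**Step 1: normalization.** The ratios in Lemma 6 and the estimates (11), (12) are invariant under similarities of $\mathbb C$. So assume $\max_{x,y\in V'}|z_x-z_y|=1$ and $z_x\in[0,1]^2$ for $x\in V'$. Each $x\in V'$ has some $y\in V'$ with $|z_x-z_y|\ge\frac12$ (otherwise two points at distance $1$ would both be within less than $\frac12$ of $z_x$). With Lemma 6 and $R\le\ell^2$ this gives $r_x\ge e^{-C_2\ell^2}$.

**Step 2: random cells.** We want nested squares such that our points stay away from the boundaries at all levels. Let $B$ be an even integer in $[e^{\sqrt\ell},e^{\sqrt\ell}+2]$ and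
$$L=\log B\in[\sqrt\ell,\sqrt\ell+1],\qquad J=\lceil(C_2+1)\ell^{3/2}\rceil,\qquad\omega=\ell^{-3}.$$
Let $U$ be uniform on $[0,1)^2$. The level-$j$ cells are the $B^{2j}$ half-open squares of side $2B^{-j}$ subdividing $-U+[0,2)^2$, a set that contains $[0,1]^2$. For $j\ge1$ we have $B^j/2\in\mathbb N$, so the unit interval is a whole number of cell sides, and the position of a fixed $z\in[0,1]^2$ in its level-$j$ cell is uniform. So $\mathbb P(\operatorname{dist}(z,\partial\,\text{cell})<2\omega B^{-j})\le4\omega$. As $4J\omega\le\frac12$ for $N$ large, a given point fails at some level $1\le j\le J$ with probability at most $\frac12$. Hence some $U$ admits $A\subset V'$ with $|A|\ge|V'|/2$ such that every $z_x$, $x\in A$, is at distance $\ge2\omega B^{-j}$ from the boundary of its level-$j$ cell for all $1\le j\le J$. For $N$ large $|A|\ge2$.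

**Step 3: resistance in terms of levels.** For $x\ne y\in A$ let $k=k(x,y)$ be the last level at which they share a cell. By (12) and Step 1, $|z_x-z_y|\ge c_1e^{-C_2\ell^2}$. Since $B^{-J}\le e^{-(C_2+1)\ell^2}$, this is more than the diameter $2\sqrt2B^{-J}$ of a level-$J$ cell for $N$ large. So $k<J$. As $x$ and $y$ lie in different level-$(k+1)$ cells, and each point is at distance $\ge2\omega B^{-(k+1)}$ from the boundary of its own, $|z_x-z_y|\ge4\omega B^{-(k+1)}$.

Let $t_x\in[1,J]$ be the first level at which $x$ is the only point of $A$ in its cell; then $t_x>k(x,y)$ for all $y$. Some $y'\in A$, $y'\ne x$, shares the level-$(t_x-1)$ cell of $x$, so by (12) $c_1r_x\le|z_x-z_{y'}|\le2\sqrt2B^{-(t_x-1)}$. Combining the two,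
$$\log\frac{|z_x-z_y|}{r_x}-C_1\ge(t_x-1)L-(k+1)L-3\log\ell-C\ge(t_x-k-3)L$$
for $N$ large, because $L\ge\sqrt\ell$. With $s:=\kappa L$, Lemma 6 gives
$$R(x,y)\ge s(t_x-k)+s(t_y-k)-6s\qquad(x\ne y\in A).\tag{15}$$

**Step 4: the tree field.** Let $\mathcal Q$ be the tree whose nodes are the cells (the root is the level-$0$ cell) containing at least two points of $A$, together with, for each $x\in A$, the level-$t_x$ cell of $x$ as a leaf. Each node has at most $B^2$ children. Put independent $N(0,s)$ variables on the edges, and let $\xi_x$ be the sum from the root to the leaf of $x$. The paths to $x$ and $y$ share exactly their first $k$ edges, so $\mathbb E(\xi_x-\xi_y)^2=s(t_x-k)+s(t_y-k)$.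

*Example.* Three points, where $1,2$ share cells up to level $3$ and are separated and alone at level $4$, while $3$ is alone from level $1$ on: $t_1=t_2=4$, $t_3=1$, $\mathbb E(\xi_1-\xi_2)^2=2s$ and $\mathbb E(\xi_1-\xi_3)^2=5s$.

Fix $v_0\in A$ and let $\zeta_x$ be independent $N(0,1)$ variables, independent of $\eta$. The field $\eta_x+\sqrt{3s}\,\zeta_x$ has squared increments $R(x,y)+6s$, so by (15) and Sudakov–Fernique
$$\mathbb E\max_A\xi\le\mathbb E\max_A(\eta_x+\sqrt{3s}\,\zeta_x)\le M_A+\sqrt{3s}\sqrt{2\log|A|}\le M_A+\sqrt{6s\ell}=M_A+O(\ell^{3/4}).\tag{16}$$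
The choice $L\approx\sqrt\ell$ makes both the loss of three levels in (15) and the $\log\ell$ from the margins harmless.

## 14. One branching step, and the end of the proof

We bound $\mathbb E\max_A\xi$ from below by induction up the tree, aiming at $\sqrt\kappa\log|A|$. At a node whose descendants are split among the children in proportions $p_i$, a child's share loses $\log(1/p_i)$ from $\log|A|$, and the Gaussian variables on the edges must compensate. With $n=e^{2L}$ equal shares, $\sqrt L\,e_n\approx\sqrt L\sqrt{4L}=2L=\log(1/p_i)$, an exact balance to leading order. So the bound $B^2=e^{2L}$ on the number of children, which expresses that we are in two dimensions, is just what is needed. The next lemma says that unequal shares are no worse.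

**Lemma 8.** For $L\ge L_0(\varepsilon)$ and any probability vector $p$ with positive entries and at most $e^{2L}$ atoms, with independent $g_i\sim N(0,1)$,
$$\mathbb E\max_i\big(\sqrt L\,g_i+(1-\varepsilon)\log p_i\big)\ge-2L^{-4}.$$

*Proof.* Let $p_1$ be maximal and $\theta=1-p_1$.

*If $\theta\le L^{-4}$*, use $i=1$ alone: the expectation is at least $\log(1-\theta)\ge-2\theta\ge-2L^{-4}$.

*Let $\theta>L^{-4}$.* If some $p_i\ge L^{-20}$ with $i\ne1$, then also $p_1\ge L^{-20}$. Using $1$ and $i$ only, and $\mathbb E\max(g_1,g_i)=1/\sqrt\pi$, the expectation is at least $\sqrt{L/\pi}-20\log L\ge0$.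

Otherwise $p_i<L^{-20}$ for all $i\ne1$. Discard those $i\ne1$ with $p_i<e^{-2L}L^{-5}$; their total mass is at most $L^{-5}\le\theta/2$. The remaining $i\ne1$ have mass at least $\frac12L^{-4}$ and $h_i:=\log(1/p_i)\in(20\log L,\,2L+5\log L]$. Split this range into at most $C_\varepsilon\log L\le L/2$ groups $h_i\in[h,(1+\frac\varepsilon4)h)$ with $20\log L\le h\le2L+5\log L$. Some group has mass $\ge L^{-5}$. Each of its $p_i$ is $\le e^{-h}$, so it has $n\ge L^{-5}e^h$ members, and
$$\log n\ge h-5\log L\ge\tfrac34h\ge15\log L .$$
Using this group only, the expectation is at least $\sqrt L\,e_n-(1-\varepsilon)(1+\frac\varepsilon4)h$, where $(1-\varepsilon)(1+\frac\varepsilon4)<1-\frac\varepsilon2$.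

- If $h\le L/4$: for $L$ large $n$ is large and $e_n\ge\sqrt{\log n}\ge\sqrt{3h/4}$, so $\sqrt L\,e_n\ge\sqrt{4h}\sqrt{3h/4}=\sqrt3\,h\ge h$.
- If $h>L/4$: $\log n\ge h(1-20\frac{\log L}L)$, so $\sqrt L\,e_n\ge(1-o(1))\sqrt{2Lh}=(1-o(1))h\sqrt{2L/h}\ge(1-o(1))h$ uniformly, because $h\le2L+5\log L$.

In both cases the expectation is $\ge0$ for $L$ large. $\square$

**Step 1: induction up the tree.** For a node $Q$ of $\mathcal Q$ let $A_Q$ be the set of leaves below or equal to $Q$, $h_Q$ its height, and $m(Q)$ the expected maximum over $A_Q$ of the sums of the edge variables below $Q$. Let $\lambda=(1-\varepsilon)\sqrt\kappa$. Claim: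
$$m(Q)\ge\lambda\log|A_Q|-2\sqrt\kappa\,L^{-4}h_Q .$$
For leaves both sides are $0$. Let $Q$ have children $Q_i$, and let $p_i=|A_{Q_i}|/|A_Q|$. Write the edge variables from $Q$ to its children as $\sqrt s\,g_i$. Conditionally on these, the expectation of a maximum is at least the maximum of the expectations (Jensen). With the induction hypothesis and $\sqrt s=\sqrt\kappa\sqrt L$,
$$m(Q)\ge\mathbb E\max_i\big(\sqrt s\,g_i+m(Q_i)\big)\ge\lambda\log|A_Q|+\sqrt\kappa\,\mathbb E\max_i\big(\sqrt L\,g_i+(1-\varepsilon)\log p_i\big)-2\sqrt\kappa\,L^{-4}(h_Q-1).$$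
There are at most $B^2=e^{2L}$ children, so Lemma 8 applies (for $N$ large, so that $L\ge L_0(\varepsilon)$) and gives the claim.

**Step 2: the maximum of $\eta$.** At the root the height is at most $J=O(\ell^{3/2})$, and $L^{-4}\le\ell^{-2}$, so the accumulated error is $o(1)$. By (14), $|A|\ge N/(2n_0)$. Hence $\mathbb E\max_A\xi\ge\lambda\log|A|-o(1)\ge\lambda\ell-O(1)$, and (16) gives
$$M_A\ge(1-\varepsilon)\sqrt\kappa\,\ell-o(\ell).$$

**Step 3: proof of Theorem 2.** Since $A\subset V'$, (14) gives $R_A\le2\varepsilon'\ell^2$. By Proposition 7,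
$$C_G\ge|E|\,\ell^2\big[(1-\varepsilon)^2(1-2\delta)^2\gamma_d-4\varepsilon'-o(1)\big],$$
where $o(1)\to0$ as $N\to\infty$, uniformly over all planar graphs of maximum degree $\le d$. In the cases (a), (b) set aside in Section 12 we had $C_G\ge|E|\ell^2$. Choosing $\varepsilon,\delta,\varepsilon'$ small in terms of $\epsilon_0$ and $d$, and then $N$ large, proves Theorem 2. $\blacksquare$

**Step 4: proof of Corollary 3.** *Lower bound.* A connected graph has $|E|\ge|V|-1$, so Theorem 2 gives $\liminf C_{G_m}/(|V_m|(\log|V_m|)^2)\ge\gamma_d$ for every admissible sequence. *Attainment.* Let $d\in\{3,4,6\}$. For each $K$ choose, by Theorem 1, an $n=n(K)$ such that $G_{n,K}$ has at least $K$ vertices and $C_{G_{n,K}}/(|V|(\log|V|)^2)\le\gamma_d(1+C/K^2)(1+C/K)+1/K$. Along $K\to\infty$ these ratios have $\limsup\le\gamma_d$, so by the lower bound they converge to $\gamma_d$. *Relative to edges.* The graphs $H_n$ of Theorem 1 satisfy $\limsup C_{H_n}/(|E|(\log|V|)^2)\le\gamma_d$, and Theorem 2 is the matching bound. *The case $d=4$.* Here $\gamma_4|E|=\frac1{2\pi}\cdot\frac{\bar d}2|V|=\frac1\pi\cdot\frac{\bar d}4|V|$,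 so Theorem 2 reads $C_G\ge(\frac1\pi+o(1))\frac{\bar d}4|V|(\log|V|)^2$. If $|E|=(2-o(1))|V|$, then $\bar d/4\to1$, and the proposed inequality holds. $\blacksquare$
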